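
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}

\title{A proper ideal with two generators and no common zero\\ on a domain of holomorphy in a Banach space}


\begin{abstract}
Cartan's theorem says that on a domain of holomorphy in $\mathbb C^n$ every proper, finitely generated ideal of holomorphic functions has a common zero. We show that this fails in Fr\'echet spaces, and even in Banach spaces: we construct a bounded connected domain of holomorphy $U$ in a nonseparable Banach space and two continuous linear functionals that have no common zero in $U$ but generate a proper ideal of $\mathcal H(U)$. The construction conceals a Hartogs figure behind a coordinate that a given holomorphic function cannot see, because on the space in question holomorphic functions depend locally on only countably many of uncountably many coordinates.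
\end{abstract}

\section{The question and the answer}

Let $E$ be a complex locally convex space and let $U\subset E$ be open and nonempty. A function $f:U\to\mathbb C$ is \emph{holomorphic} if it is continuous and, for all $a\in U$ and $b\in E$, the function $\lambda\mapsto f(a+\lambda b)$ is holomorphic on the open set $\{\lambda\in\mathbb C:a+\lambda b\in U\}$. We write $\mathcal H(U)$ for the algebra of holomorphic functions on $U$. An ideal $I$ of $\mathcal H(U)$ has a \emph{common zero} if some $a\in U$ satisfies $f(a)=0$ for all $f\in I$.

An ideal with a common zero is proper. Is the converse true for finitely generated ideals? In other words, if $f_1,\dots,f_m\in\mathcal H(U)$ have no common zero, can one solve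
\begin{equation}\label{eq:bezout}
f_1g_1+\dots+f_mg_m=1\qquad\text{with } g_1,\dots,g_m\in\mathcal H(U)\,?
\end{equation}
For $m=1$ the answer is yes, with $g_1=1/f_1$. For $m\ge2$ the equation is solvable near each point, since near a point where $f_j\ne0$ one may take $g_j=1/f_j$ and the other $g_i$ equal to $0$. The problem is to pass from local solutions to a global one.

Some hypothesis on $U$ is needed. Remove a small closed bidisc around the origin from an open bidisc in $\mathbb C^2$. On the remaining set $z_1$ and $z_2$ have no common zero, but by Hartogs' theorem all holomorphic functions extend across the hole, and the extension of \eqref{eq:bezout} to the origin would read $0=1$. The standard way to exclude such extensions is the following. An open set $U\subset E$ is a \emph{domain of holomorphy} if there are no open sets $V,W\subset E$ such that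
\begin{itemize}
\item[(a)] $V$ is connected and $V\not\subset U$;
\item[(b)] $\emptyset\ne W\subset U\cap V$;
\item[(c)] for every $f\in\mathcal H(U)$ there is $g\in\mathcal H(V)$ with $g=f$ on $W$.
\end{itemize}
(This is the definition in the books of Dineen and of Mujica.) With this hypothesis there are positive results. By a theorem of Cartan, if $U$ is a domain of holomorphy in $\mathbb C^n$, then every proper, finitely generated ideal of $\mathcal H(U)$ has a common zero. By a theorem of Schottenloher the same is true for domains of holomorphy in (DFC)-spaces, that is, in spaces of the form $E=F'_c$ with $F$ Fr\'echet. Finite generation cannot be dropped: for every $E\neq\{0\}$ there is a proper ideal of $\mathcal H(E)$ without common zeros. The question answered here, taken from \cite{report}, is whether the conclusion of Cartan's theorem holds for domains of holomorphy in Fr\'echet spaces.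

The answer is negative, already for two generators and a bounded connected domain of holomorphy in a Banach space.

\begin{theorem}\label{thm:main}
Let $X=C_0(\omega_1;\mathbb C^2)$ be the Banach space of continuous functions $x:[0,\omega_1)\to\mathbb C^2$, for the order topology on $[0,\omega_1)$, that vanish outside some $[0,\alpha]$ with $\alpha<\omega_1$, and let $U\subset X$ be the open set defined in Section~\ref{sec:domain}. Then $U$ is a bounded connected domain of holomorphy. The two coordinates $z_1,z_2$ of $x(0)$, which belong to $\mathcal H(U)$, have no common zero in $U$, but the ideal that they generate in $\mathcal H(U)$ is proper.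
\end{theorem}

\begin{theorem}\label{thm:compl}
Let $U\subset X$ be as in Theorem~\ref{thm:main}.
\begin{itemize}
\item[(a)] Two generators is optimal: on any nonempty open subset of any locally convex space, a proper principal ideal has a common zero.
\item[(b)] There is a character $\chi:\mathcal H(U)\to\mathbb C$ with $\chi(z_1)=\chi(z_2)=0$. It is continuous for the Nachbin--Coeur\'e topology $\tau_\delta$, is not continuous for the compact-open topology, and is not a point evaluation.
\item[(c)] $H^1(U,\mathcal O)\ne0$, where $\mathcal O$ is the sheaf of germs of holomorphic functions.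
\item[(d)] For every Fr\'echet space $G$, the set $U\times G\subset X\times G$ is a domain of holomorphy for which the conclusion of Cartan's theorem fails.
\end{itemize}
\end{theorem}

Section~\ref{sec:toy} isolates the mechanism in three complex variables: a domain without points over $z=0$ on which every function that does not depend on a certain parameter $\tau$ extends across $z=0$. Section~\ref{sec:domain} defines $U$, which contains uncountably many copies of this domain, and explains each of its defining conditions. Section~\ref{sec:geometry} shows that $U$ is a domain of holomorphy without points over $z=0$. Section~\ref{sec:dep} proves that holomorphic functions on $X$ depend locally on countably many coordinates. Section~\ref{sec:proper} combines this with the mechanism, and Section~\ref{sec:compl} proves Theorem~\ref{thm:compl}. We work in ZFC. We use freely the identity theorem: a holomorphic function on a connected open set that vanishes on a nonempty open subset vanishes identically.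

\section{The mechanism in three variables}\label{sec:toy}

Throughout, let
\[
\rho=\tfrac1{10},\qquad \delta=\tfrac1{40},\qquad \varepsilon=\tfrac1{160},\qquad z^*=\bigl(\tfrac1{20},\tfrac{i}{20}\bigr),\qquad
\ell_\tau(z)=z_2+\tau(z_1-z_2)
\]
for $z=(z_1,z_2)\in\mathbb C^2$ and $\tau\in\mathbb C$, and let
\begin{gather*}
\Delta=\{|z_1|<\rho,\ |z_2|<\rho\},\\
D_1=\{z\in\Delta:|z_1|>\delta\},\qquad D_2=\{z\in\Delta:|z_2|>\delta\}.
\end{gather*}
Thus $\ell_0=z_2$, $\ell_1=z_1$, and $z^*\in D_1\cap D_2$ since $\delta<\frac1{20}<\rho$. Consider the open set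
\[
M=\{(z,\tau)\in\mathbb C^2\times\mathbb C: z\in\Delta,\ |\tau|<2,\ |\ell_\tau(z)|>\delta\},
\]
and let $M^*$ be its connected component containing $(z^*,0)$. Since $\ell_\tau(0)=0$, there is no point of $M$ over $z=0$, so $z_1$ and $z_2$ have no common zero on $M^*$. The criterion of Lemma~\ref{lem:criterion} below shows that $M^*$ is a domain of holomorphy (use the functions $1/(h-h(p))$ with $p\in\partial M^*$ and $h$ one of $z_1,z_2,\tau,\ell_\tau(z)$), and, as Cartan's theorem predicts, \eqref{eq:bezout} has a solution:
\[
z_1\cdot\frac{\tau}{\ell_\tau(z)}+z_2\cdot\frac{1-\tau}{\ell_\tau(z)}=1 .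
\]
This solution depends on $\tau$. The next statement shows that every solution must. The reason is that over $\tau=0$ we see $D_2$, over $\tau=1$ we see $D_1$, and for a function that does not depend on $\tau$ these two pieces form a Hartogs figure around the origin.

\begin{lemma}\label{lem:hartogs}
Let $f\in\mathcal H(M^*)$ satisfy $\partial f/\partial\tau=0$ on $M^*$. There is a unique $G\in\mathcal H(\Delta)$ such that $f(z,\tau)=G(z)$ for all $(z,\tau)\in M^*$. Moreover, $D_2\times\{0\}$ and $D_1\times\{1\}$ are contained in $M^*$.
\end{lemma}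

\begin{proof}
The sets $D_2\times\{0\}$ and $D_1\times\{1\}$ lie in $M$ because $\ell_0=z_2$ and $\ell_1=z_1$. The segment $\{z^*\}\times[0,1]$ lies in $M$ because for $0\le\tau\le1$
\[
|\ell_\tau(z^*)|^2=\frac{|\tau+i(1-\tau)|^2}{400}=\frac{\tau^2+(1-\tau)^2}{400}\ge\frac1{800}>\frac1{1600}=\delta^2 .
\]
All three sets are connected. The first meets the segment in $(z^*,0)$, the second in $(z^*,1)$, so all lie in $M^*$.

Since $M^*$ is open and the segment is compact, $\{z\}\times[0,1]\subset M^*$ for all $z$ near $z^*$, and there $f(z,0)=f(z,1)$ because $\partial f/\partial\tau=0$. The set $D_1\cap D_2$ is a product of two annuli, hence connected, and contains $z^*$. By the identity theorem $f(\cdot,0)=f(\cdot,1)$ on $D_1\cap D_2$. So $f(\cdot,0)$ on $D_2$ and $f(\cdot,1)$ on $D_1$ together define a holomorphic function $g$ on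
\[
D_1\cup D_2=\Delta\setminus\{|z_1|\le\delta,\ |z_2|\le\delta\}.
\]
By Hartogs' theorem $g$ extends to $\Delta$. Explicitly, fix $r$ with $\delta<r<\rho$. The formula
\[
G(z)=\frac1{2\pi i}\int_{|\zeta|=r}\frac{g(\zeta,z_2)}{\zeta-z_1}\,d\zeta
\]
defines a holomorphic function on $\{|z_1|<r,|z_2|<\rho\}$. It equals $g$ when $|z_2|>\delta$, by Cauchy's formula in a disc contained in $D_2$. Hence it equals $g$ on the connected set $\{|z_1|<r\}\cap(D_1\cup D_2)$, so $G$ and $g$ together define a holomorphic function on $\Delta$, again called $G$.

Near $(z^*,0)$ we have $f(z,\tau)=f(z,0)=G(z)$. By the identity theorem $f(z,\tau)=G(z)$ on $M^*$. Uniqueness holds since $G=f(\cdot,0)$ on $D_2$ and $\Delta$ is connected.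
\end{proof}

\begin{corollary}\label{cor:toy}
There are no $g_1,g_2\in\mathcal H(M^*)$ with $\partial g_1/\partial\tau=\partial g_2/\partial\tau=0$ and $z_1g_1+z_2g_2=1$.
\end{corollary}

\begin{proof}
Otherwise Lemma~\ref{lem:hartogs} gives $G_1,G_2\in\mathcal H(\Delta)$ with $z_1G_1+z_2G_2=1$ on $D_2$, hence on $\Delta$. At $z=0$ this reads $0=1$.
\end{proof}

In finite dimensions nothing prevents a holomorphic function from depending on $\tau$. We look for a domain in a large Banach space that contains many copies of $M^*$, with parameters $\tau$ living in different coordinates, such that each holomorphic function fails to see the parameter of at least one copy. The copies must be connected to one another inside the domain, and still no point of the domain may lie over $z=0$.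

\section{The space and the domain}\label{sec:domain}

\subsection*{The space}
Let $X=C_0(\omega_1;\mathbb C^2)$ as in Theorem~\ref{thm:main}, with $\|x\|=\sup_\gamma|x(\gamma)|_\infty$, where $|\cdot|_\infty$ is the maximum norm of $\mathbb C^2$. It is complete: a uniform limit of continuous functions is continuous, and if $x_k$ vanishes outside $[0,\alpha_k]$, then the limit vanishes outside $[0,\sup_k\alpha_k]$, where $\sup_k\alpha_k<\omega_1$ because a countable supremum of countable ordinals is countable. For the same reason $X$ is nonseparable: the closure of a countable subset consists of functions vanishing outside one common $[0,\alpha]$. For $\beta<\gamma<\omega_1$ the intervals $[0,\gamma]$ and $(\beta,\gamma]$ are open and closed, and $[0,\gamma]$ is compact. In particular $X$ is stable under multiplication by the indicators $1_{[0,\gamma]}$ and $1_{(\beta,\gamma]}$. Put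
\[
X_{>\alpha}=\{x\in X: x=0\text{ on }[0,\alpha]\}.
\]
We name the coordinates of $x\in X$, all of them continuous linear functionals of norm at most $1$, as follows:
\[
x(0)=z=(z_1,z_2),\qquad x(\gamma)=(y_\gamma,t_\gamma)\quad(1\le\gamma<\omega_1).
\]

\subsection*{The domain}
For $\gamma\ge1$ let
\[
p_\gamma(x)=y_\gamma(1-y_\gamma)\,e^{-100z_1},\qquad
q_\gamma(x)=1-(y_\gamma-y_{\gamma+1})-\ell_{t_{\gamma+1}}(z),
\]
and let $U'$ be the set of all $x\in X$ such that
\begin{itemize}
\item[(U1)] $|z_1|<\rho$ and $|z_2|<\rho$;
\item[(U2)] $|t_\gamma|<2$ for all $\gamma\ge1$;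
\item[(U3)] $|y_1-1|<\frac12$;
\item[(U4)] $|p_\gamma(x)|<\varepsilon$ for all $\gamma\ge1$, that is, $|y_\gamma(1-y_\gamma)|<\varepsilon\,e^{100\operatorname{Re}z_1}$;
\item[(U5)] $|q_\gamma(x)|>\delta$ for all $\gamma\ge1$.
\end{itemize}
Let $x^*\in X$ be given by $x^*(0)=z^*$, $x^*(1)=(1,0)$ and $x^*(\gamma)=0$ for $\gamma\ge2$. Then $x^*\in U'$: (U1)--(U3) are clear, $p_\gamma(x^*)=0$ for all $\gamma$, and $q_1(x^*)=-\frac i{20}$ while $q_\gamma(x^*)=1-\frac i{20}$ for $\gamma\ge2$. We define
\[
U=\text{the connected component of }U'\text{ that contains }x^*.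
\]

\subsection*{What the conditions do}
The function $\gamma\mapsto y_\gamma$ locates the copy of $M$. If $y$ drops from $1$ to $0$ between $\gamma$ and $\gamma+1$, then $q_\gamma=-\ell_{t_{\gamma+1}}(z)$, and (U5) is the condition $|\ell_\tau(z)|>\delta$ from the definition of $M$ with parameter $\tau=t_{\gamma+1}$. If $y_\gamma=y_{\gamma+1}$, then the inequality in (U5) for this $\gamma$ holds automatically, because (U1) and (U2) imply
\begin{equation}\label{eq:ell}
|\ell_{t_{\gamma+1}}(z)|<\rho+2\cdot2\rho=\tfrac12 .
\end{equation}
So a drop hides the set of $z$ with $|\ell_\tau(z)|\le\delta$, and in particular $z=0$. To keep all points over $z=0$ out, a drop must be forced there. Over $z=0$, condition (U4) makes every $y_\gamma$ close to $0$ or to $1$, condition (U3) makes $y$ start near $1$, and elements of $X$ are eventually $0$. Without (U3), the point $x=0$ would satisfy all the other conditions. Without (U4), $y$ could descend over $z=0$ by two steps of size $\frac12$, with $|q_\gamma|\ge\frac12$ throughout. Continuity of $y$ ensures that the drop does not take place at a limit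 ordinal, where (U5) would not detect it.

On the other hand, it must be possible to move the drop to an arbitrary place. This is the purpose of the weight $e^{-100z_1}$: at $z=z^*$ the bound in (U4) is $\varepsilon e^5>\frac14=\max_{0\le s\le1}s(1-s)$ (note that $e^5>2.5^5>40$), so there the values of $y$ may travel from $0$ to $1$. At $x^*$ the drop occurs between $1$ and $2$. Raising $y$ from $0$ to $1$ on $[2,\alpha]$ moves it to the place between $\alpha$ and $\alpha+1$. This uses that $X$ contains functions that are constant on long intervals; a function vanishing at infinity on a \emph{discrete} set of size $\omega_1$ cannot equal $1$ on an infinite set.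

\section{The geometry of the domain}\label{sec:geometry}

Connected components of open sets in a locally convex space are open, because each point has a base of convex neighborhoods. We use the following standard criterion.

\begin{lemma}\label{lem:criterion}
Let $O$ be a nonempty open subset of a locally convex space $E$. Suppose that for every $x_0\in\partial O$ there is $f_{x_0}\in\mathcal H(O)$ with $|f_{x_0}(x)|\to\infty$ as $O\ni x\to x_0$. Then $O$ is a domain of holomorphy.
\end{lemma}

\begin{proof}
Suppose $V,W$ satisfy (a), (b), (c) for $O$. Let $C$ be a component of $O\cap V$ that meets $W$. It is open. If $f\in\mathcal H(O)$ and $g\in\mathcal H(V)$ are as in (c), then $g=f$ on $W\cap C$, hence on $C$ by the identity theorem. Since $V\not\subset O$ we have $C\ne V$. As $V$ is connected and $C$ is open and nonempty, $C$ is not closed in $V$, so there is $x_0\in (V\cap\overline C)\setminus C$. If $x_0$ belonged to $O$, a convex neighborhood of $x_0$ in $O\cap V$ would meet $C$ and therefore lie in $C$, which is false. So $x_0\in\partial O$. Take $f=f_{x_0}$ and a corresponding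 $g$. Then $g$ is continuous at $x_0$, but on $C$, which accumulates at $x_0$, it equals $f_{x_0}$, which is unbounded on $C$ near $x_0$. This is a contradiction.
\end{proof}

Since $U'$ is defined by infinitely many inequalities, its openness has to be proved. For (U5) the point is that $q_\gamma$ can be close to $0$ for only finitely many $\gamma$.

\begin{lemma}\label{lem:open}
The set $U'$ is open and bounded.
\end{lemma}

\begin{proof}
Conditions (U1) and (U3) are open. For $c>0$ the sets $\{\gamma\ge1:|t_\gamma|\ge c\}$ and $\{\gamma\ge1:|y_\gamma(1-y_\gamma)|\ge c\}$ are closed subsets of some compact $[0,\alpha]$, so the suprema of $|t_\gamma|$ and $|y_\gamma(1-y_\gamma)|$ over $\gamma\ge1$ are attained. Hence (U2) and (U4) say that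
\[
\sup_{\gamma\ge1}|t_\gamma|<2,\qquad \sup_{\gamma\ge1}|y_\gamma(1-y_\gamma)|<\varepsilon\,e^{100\operatorname{Re}z_1}.
\]
Both suprema are continuous functions of $x$: the first is $1$-Lipschitz, and for the second use $|a(1-a)-b(1-b)|\le|a-b|(1+|a|+|b|)$. So (U2) and (U4) are open conditions.

For (U5), we first note that for $x\in X$ and $c>0$ the set $\{\gamma\ge1:|y_\gamma-y_{\gamma+1}|\ge c\}$ is finite. Otherwise it contains a sequence $\gamma_1<\gamma_2<\cdots$; let $\lambda=\sup_k\gamma_k<\omega_1$. Both $\gamma_k$ and $\gamma_k+1\le\gamma_{k+1}$ converge to $\lambda$, so $y_{\gamma_k}-y_{\gamma_k+1}\to0$ by continuity of $x$ at $\lambda$, a contradiction.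

Let $x\in U'$. The set $F=\{\gamma\geq 1:|y_\gamma(x)-y_{\gamma+1}(x)|\ge\frac18\}$ is finite. Let $\tilde x$ satisfy (U1), (U2) and $\|\tilde x-x\|<\frac1{16}$. For $\gamma\notin F$ we have $|y_\gamma(\tilde x)-y_{\gamma+1}(\tilde x)|<\frac18+\frac2{16}=\frac14$, so by \eqref{eq:ell}
\[
|q_\gamma(\tilde x)|>1-\tfrac14-\tfrac12=\tfrac14>\delta .
\]
For the finitely many $\gamma\in F$, the inequality $|q_\gamma(\tilde x)|>\delta$ holds for $\tilde x$ close to $x$ because $q_\gamma$ is continuous. So $U'$ is open.

On $U'$, (U1) and (U2) bound $z$ and all $t_\gamma$, and (U4) gives $|y_\gamma(1-y_\gamma)|<\varepsilon e^{10}$, which bounds all $|y_\gamma|$ uniformly. So $U'$ is bounded.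
\end{proof}

\begin{proposition}\label{prop:doh}
$U$ is a bounded connected domain of holomorphy.
\end{proposition}

\begin{proof}
As a component of the bounded open set $U'$, the set $U$ is open, connected and bounded. It remains to verify the hypothesis of Lemma~\ref{lem:criterion}. Let $x_0\in\partial U$. Then $x_0\notin U'$: otherwise a ball around $x_0$ contained in $U'$ would meet $U$, hence lie in the component $U$ of $U'$, and $x_0$ would be an interior point of $U$. So one of the strict inequalities in (U1)--(U5) fails at $x_0$, while the corresponding non-strict inequality holds at $x_0$ by continuity. Therefore at least one of the equalities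
\[
|z_i(x_0)|=\rho,\quad |t_\gamma(x_0)|=2,\quad |y_1(x_0)-1|=\tfrac12,\quad |p_\gamma(x_0)|=\varepsilon,\quad |q_\gamma(x_0)|=\delta
\]
holds, for some $i$ or some $\gamma\ge1$. Let $h$ be the corresponding function among $z_i,t_\gamma,y_1,p_\gamma,q_\gamma$. It is holomorphic on $X$, and $h(x)\ne h(x_0)$ for $x\in U$ because the inequality in question is strict on $U$. So $f_{x_0}=1/(h-h(x_0))$ belongs to $\mathcal H(U)$, and $|f_{x_0}(x)|\to\infty$ as $U\ni x\to x_0$.
\end{proof}

\begin{proposition}\label{prop:nozero}
There is no $x\in U'$ with $z_1(x)=z_2(x)=0$.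
\end{proposition}

\begin{proof}
Suppose $x\in U'$ and $z=0$. By (U4), $|y_\gamma||1-y_\gamma|<\varepsilon$ for all $\gamma\ge1$. Since $\max(|y_\gamma|,|1-y_\gamma|)\ge\frac12$, we have $|y_\gamma|<2\varepsilon$ or $|1-y_\gamma|<2\varepsilon$, and not both because $4\varepsilon<1$. By (U3), $|y_1|>\frac12>2\varepsilon$, so $|1-y_1|<2\varepsilon$. Since $y$ is eventually $0$, there is a least $\gamma$ with $|y_\gamma|<2\varepsilon$, and $\gamma\ge2$.

This $\gamma$ is not a limit ordinal: otherwise $|1-y_\beta|<2\varepsilon$ for all $1\le\beta<\gamma$ would imply $|1-y_\gamma|\le2\varepsilon$ by continuity, hence $1\le|1-y_\gamma|+|y_\gamma|<4\varepsilon$. So $\gamma=\beta+1$ with $\beta\ge1$ and $|1-y_\beta|<2\varepsilon$. As $\ell_\tau(0)=0$ for all $\tau$,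
\[
|q_\beta(x)|=|1-y_\beta+y_{\beta+1}|<4\varepsilon=\delta,
\]
contradicting (U5).
\end{proof}

\begin{remark}
Let $F\subset X$ be a finite-dimensional subspace with $U\cap F\ne\emptyset$. A boundary point of $U\cap F$ in $F$ belongs to $\partial U$, so Lemma~\ref{lem:criterion}, applied with the functions $f_{x_0}|_{U\cap F}$, shows that $U\cap F$ is a domain of holomorphy in $F$. By Cartan's theorem, $z_1g_1+z_2g_2=1$ is solvable on $U\cap F$. So the failure on $U$ is not visible on any such section.
\end{remark}

\section{Local dependence on countably many coordinates}\label{sec:dep}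

\subsection*{Stationary sets}
A subset of $\omega_1$ is \emph{club} if it is unbounded in $\omega_1$ and closed in the order topology, and \emph{stationary} if it meets every club set. Club sets are stationary, and stationary sets are uncountable. A countable union of nonstationary sets is nonstationary; equivalently, if a stationary set is divided into countably many pieces, then one of them is stationary. \emph{Fodor's pressing-down lemma} says that a function $\beta:S\to\omega_1$ on a stationary set $S$ that is \emph{regressive}, i.e.\ $\beta(\xi)<\xi$ for all $\xi\in S$, is constant on a stationary subset of $S$.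

\begin{lemma}\label{lem:multilinear}
Let $n\ge1$ and let $A:X^n\to\mathbb C$ be continuous and $n$-linear. There is $\alpha<\omega_1$ such that $A(x_1,\dots,x_n)=0$ whenever some $x_i$ belongs to $X_{>\alpha}$.
\end{lemma}

\subsection*{Two small cases}
Let $n=1$, and suppose that there is no such $\alpha$. For each $\alpha$ choose $u^\alpha\in X_{>\alpha}$ with $\|u^\alpha\|\le1$ and $A(u^\alpha)\ne0$, and then $\sigma(\alpha)>\alpha$ such that $u^\alpha$ vanishes off $[0,\sigma(\alpha)]$. For some $\kappa>0$ the set $\{\alpha:|A(u^\alpha)|\ge\kappa\}$ is uncountable, so for each $N$ it contains $\alpha_1<\dots<\alpha_N$ with $\alpha_{j+1}\ge\sigma(\alpha_j)$. The vectors $u^{\alpha_j}$ have disjoint supports, so $\|\sum_jc_ju^{\alpha_j}\|\le1$ for all unimodular $c_j$. Choosing $c_j$ with $c_jA(u^{\alpha_j})=|A(u^{\alpha_j})|$, we get $N\kappa\le\|A\|$ for every $N$, which is absurd.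

For $n=2$ we only sketch the idea; the full proof follows. The witnesses are pairs, $A(u^\alpha,x^\alpha)\ne0$, and the difficulty is that $\sum_jc_ju^{\alpha_j}$ has to be tested against a \emph{single} vector $x$, whereas $x^\alpha$ varies with $\alpha$. Two devices help. First, a continuous function is approximately a step function with finitely many steps on $[0,\xi]$, so by pressing down we may assume that many witnesses $x^\xi$ have, up to a small error, the same initial part $v$ on $[0,\xi]$. If $x^\xi$ and $u^\xi$ vanish beyond $\sigma(\xi)$, then $x^{\xi_j}$ differs from $v$, suitably cut off, essentially by $d_j=(x^{\xi_j}-v)1_{I_j}$, and the intervals $I_j=(\xi_j,\sigma(\xi_j)]$ are disjoint. Second, we test against $x(\theta)=v+\sum_k\theta_kd_k$ with independent random phases $\theta_k$ (with $v$ again cut off). The case $n=1$ allows us to choose $\sigma$ so that $A(u^{\xi_j},d_k)=0$ for $k>j$, and then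
\[
A(u^{\xi_j},x(\theta))=\bigl[A(u^{\xi_j},v)+\theta_jA(u^{\xi_j},d_j)\bigr]+\sum_{k<j}\theta_kA(u^{\xi_j},d_k).
\]
At $\theta_j=1$ the bracket is bounded below in modulus, by $\kappa$ say. The terms with $k<j$ could cancel it for a particular $\theta$, but not on average: multiplying by $1$ or by $\overline{\theta_j}$ and integrating shows that
\[
\int|A(u^{\xi_j},x(\theta))|\,d\theta\ge\max\bigl(|A(u^{\xi_j},v)|,|A(u^{\xi_j},d_j)|\bigr)\ge\tfrac12\kappa ,
\]
and summing over $j$ leads to a contradiction as before. The general case is the same argument with $n-1$ families of phases.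

\begin{proof}[Proof of Lemma~\ref{lem:multilinear}]
We use induction on $n$. The case $n=1$ was proved above. Let $n\ge2$ and assume the statement for $n-1$. By permuting the slots and taking the maximum of the $n$ ordinals obtained, it suffices to find an $\alpha$ such that $A(x_1,\dots,x_n)=0$ whenever $x_1\in X_{>\alpha}$. Suppose that there is none.

\emph{Witnesses.} For each $\alpha<\omega_1$ there are $u^\alpha\in X_{>\alpha}$ and $x_2^\alpha,\dots,x_n^\alpha\in X$, all of norm at most $1$, with $A(u^\alpha,x_2^\alpha,\dots,x_n^\alpha)\ne0$. By the induction hypothesis for the $(n-1)$-linear form $A(u^\alpha,\cdot,\dots,\cdot)$ we can choose $\sigma(\alpha)>\alpha$ such that $u^\alpha,x_2^\alpha,\dots,x_n^\alpha$ vanish off $[0,\sigma(\alpha)]$ and $A(u^\alpha,x_2,\dots,x_n)=0$ whenever some $x_i\in X_{>\sigma(\alpha)}$. Consequently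
\begin{equation}\label{eq:cut}
A(u^\alpha,x_2,\dots,x_n)=A\bigl(u^\alpha,x_21_{[0,\sigma(\alpha)]},\dots,x_n1_{[0,\sigma(\alpha)]}\bigr)\quad\text{for all }x_2,\dots,x_n\in X.
\end{equation}
Let $\mathcal C$ be the set of limit ordinals $\xi>0$ such that $\alpha<\xi$ implies $\sigma(\alpha)<\xi$. It is closed, and it is unbounded: given $\xi_0$, choose inductively $\xi_{k+1}>\xi_k$ larger than all $\sigma(\alpha)$ with $\alpha\le\xi_k$; then $\sup_k\xi_k\in\mathcal C$. So $\mathcal C$ is club, hence stationary. Since $\mathcal C$ is the union over $k\ge1$ of the sets of $\xi\in\mathcal C$ with $|A(u^\xi,x^\xi_2,\dots,x^\xi_n)|\ge1/k$, one of these sets is stationary. So there are $\kappa>0$ and a stationary $S_1\subset\mathcal C$ with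
\[
|A(u^\xi,x_2^\xi,\dots,x_n^\xi)|\ge2\kappa\qquad(\xi\in S_1).
\]

\emph{Step approximation.} Let $0<\eta\le1$ and $\xi\in S_1$. We claim that there are $\beta_1<\dots<\beta_m<\xi$ and functions $v_i^\xi$ on $[0,\xi]$, $2\le i\le n$, constant with values in $(\mathbb Q+i\mathbb Q)^2$ on each of
\[
[0,\beta_1],\ (\beta_1,\beta_2],\ \dots,\ (\beta_m,\xi],
\]
with $|v_i^\xi-x_i^\xi|_\infty\le\eta$ on $[0,\xi]$. Indeed, put $\gamma_0=\xi$. Given $\gamma_k>0$, continuity at $\gamma_k$ yields $\gamma_{k+1}<\gamma_k$ with $|x_i^\xi(\gamma)-x_i^\xi(\gamma_k)|_\infty\le\eta/2$ for $\gamma\in(\gamma_{k+1},\gamma_k]$ and all $i$. A strictly decreasing sequence of ordinals is finite, so after finitely many steps we reach $0$. The pieces are the intervals $(\gamma_{k+1},\gamma_k]$ and $\{0\}=[0,0]$. On each piece take a rational value within $\eta/2$ of the value of $x_i^\xi$ at the right endpoint.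

Let $w_i^\xi=v_i^\xi$ on $[0,\xi]$ and $w_i^\xi=x_i^\xi$ on $(\xi,\omega_1)$. Then $w_i^\xi\in X$ because $[0,\xi]$ is open and closed, and $\|w_i^\xi-x_i^\xi\|\le\eta$, $\|w_i^\xi\|\le2$. Replacing the $x_i^\xi$ by the $w_i^\xi$ one slot at a time changes the value of $A$ by at most $(n-1)2^{n-2}\|A\|\eta$. We fix $\eta$, depending only on $\|A\|,n,\kappa$, so small that
\begin{equation}\label{eq:kappa}
|A(u^\xi,w_2^\xi,\dots,w_n^\xi)|\ge\kappa\qquad(\xi\in S_1).
\end{equation}

\emph{Pressing down.} There are countably many possibilities for $m$ and for the rational values of $v_2^\xi,\dots,v_n^\xi$ on the $m+1$ pieces, so these data are constant on a stationary subset of $S_1$. Each $\beta_l$, as a function of $\xi$, is regressive. Applying Fodor's lemma $m$ times, we find a stationary $S_2\subset S_1$ on which $\beta_1,\dots,\beta_m$ are constant too. So there are step functions $v_2,\dots,v_n:[0,\omega_1)\to\mathbb C^2$, bounded by $2$ and constant on $[0,\beta_1],(\beta_1,\beta_2],\dots,(\beta_m,\omega_1)$, such that $v_i^\xi=v_i|_{[0,\xi]}$ for all $\xi\in S_2$.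

\emph{Random phases.} Let $N\ge1$ and let $\xi_1<\dots<\xi_N$ be elements of $S_2$. Since $\xi_{j+1}\in\mathcal C$, we have $\sigma(\xi_j)<\xi_{j+1}$, so the intervals $I_j=(\xi_j,\sigma(\xi_j)]$ are disjoint, and $u^{\xi_j}$ is supported in $I_j$. Put $d_{j,i}=(x_i^{\xi_j}-v_i)1_{I_j}\in X$, of norm at most $3$. For $\theta=(\theta_{j,i})_{1\le j\le N,\,2\le i\le n}$ with $|\theta_{j,i}|=1$ put
\[
x_i(\theta)=v_i1_{[0,\sigma(\xi_N)]}+\sum_{j=1}^N\theta_{j,i}d_{j,i}\in X,\qquad
F_j(\theta)=A\bigl(u^{\xi_j},x_2(\theta),\dots,x_n(\theta)\bigr).
\]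
Since the $d_{j,i}$, for fixed $i$, have disjoint supports, $\|x_i(\theta)\|\le5$. For unimodular $c_j$ we have $\|\sum_jc_ju^{\xi_j}\|\le1$; choosing $c_j$ with $c_jF_j(\theta)=|F_j(\theta)|$ gives
\begin{equation}\label{eq:upper}
\sum_{j=1}^N|F_j(\theta)|\le5^{n-1}\|A\|\qquad\text{for all }\theta.
\end{equation}

For a lower bound, fix $j$. The variable $\theta_{k,i}$ occurs only in slot $i$, so $F_j$ is a polynomial that is affine in each variable. For a subset $T\subset\{2,\dots,n\}$ let $a_T$ be the coefficient in $F_j$ of the monomial $\prod_{i\in T}\theta_{j,i}$. With $d\theta$ the normalized Haar measure on the torus of all $\theta$,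
\[
|a_T|=\Bigl|\int F_j(\theta)\prod_{i\in T}\overline{\theta_{j,i}}\,d\theta\Bigr|\le\int|F_j(\theta)|\,d\theta .
\]
The sum of the $2^{n-1}$ numbers $a_T$ is the value of the polynomial $F_j$ at $\theta_{j,i}=1$ and $\theta_{k,i}=0$ for $k\ne j$. By \eqref{eq:cut} it equals
\[
A\bigl(u^{\xi_j},(v_i1_{[0,\sigma(\xi_j)]}+d_{j,i})_{2\le i\le n}\bigr)=A(u^{\xi_j},w_2^{\xi_j},\dots,w_n^{\xi_j}),
\]
because $v_i1_{[0,\sigma(\xi_j)]}+d_{j,i}$ equals $v_i$ on $[0,\xi_j]$, equals $x_i^{\xi_j}$ on $I_j$, and vanishes beyond $\sigma(\xi_j)$, as $w_i^{\xi_j}$ does. By \eqref{eq:kappa}, $\kappa\le2^{n-1}\int|F_j|\,d\theta$. Summing over $j$ and using \eqref{eq:upper} we get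
\[
N\,2^{1-n}\kappa\le5^{n-1}\|A\|
\]
for every $N$, a contradiction.
\end{proof}

\begin{lemma}\label{lem:local}
Let $f$ be holomorphic on an open set containing the open ball $B(a,r)\subset X$. There is $\alpha_0<\omega_1$ such that $f(b)=f(b')$ whenever $b,b'\in B(a,r)$ and $b-b'\in X_{>\alpha_0}$.
\end{lemma}

Every countable ordinal larger than $\alpha_0$ then has the same property, since $X_{>\alpha}$ decreases as $\alpha$ increases.

\begin{proof}
By Taylor expansion (see the books of Dineen or of Mujica), $f(a+x)=\sum_{n\ge0}P_n(x)$ for $\|x\|<r$, where $P_0$ is constant and, for $n\geq 1$, $P_n(x)=A_n(x,\dots,x)$ with $A_n$ continuous, symmetric and $n$-linear. Let $\alpha_n$ be given by Lemma~\ref{lem:multilinear} for $A_n$, and let $\alpha_0=\sup_{n\ge1}\alpha_n<\omega_1$. If $x'\in X_{>\alpha_0}$, then expanding $A_n(x+x',\dots,x+x')$ leaves only $A_n(x,\dots,x)$, so $P_n(x+x')=P_n(x)$ for all $n$. Apply this with $x=b'-a$ and $x'=b-b'$.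
\end{proof}

Both lemmas rest on the fact that $\omega_1$ has no countable cofinal subset. On the space of null sequences in $\mathbb C^2$, with $\omega$ in place of $\omega_1$, already Lemma~\ref{lem:multilinear} with $n=1$ fails: the continuous linear functional $\sum_{k\ge1}2^{-k}t_k$ depends on arbitrarily late coordinates.

\section{The ideal is proper}\label{sec:proper}

By Lemma~\ref{lem:local}, a function $f\in\mathcal H(U)$ does not see, near $x^*$, coordinates beyond some $\alpha_0$. We now connect $x^*$, inside $U$, to a copy of $M^*$ whose parameter is $t_{\alpha+1}$ with $\alpha\ge\alpha_0$. The base point $x^*$ must be the same for all $\alpha$, since otherwise $\alpha_0$ would depend on $\alpha$.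

For $2\le\alpha<\omega_1$ and $(z,s,\tau)\in\mathbb C^2\times\mathbb C\times\mathbb C$ let $x_\alpha(z,s,\tau)$ be the element of $X$ with
\begin{gather*}
x(0)=z,\qquad y_1=1,\qquad y_\gamma=s\ (2\le\gamma\le\alpha),\qquad y_\gamma=0\ (\gamma>\alpha),\\
t_{\alpha+1}=\tau,\qquad t_\gamma=0\ (\gamma\ge1,\ \gamma\ne\alpha+1).
\end{gather*}
It is continuous because $\{0\},\{1\},[2,\alpha],\{\alpha+1\}$ are open and closed. The map $x_\alpha$ is affine and continuous, $x_\alpha(z^*,0,0)=x^*$ for every $\alpha$, and
\begin{equation}\label{eq:dist}
\|x_\alpha(z,s,\tau)-x^*\|=\max(|z-z^*|_\infty,|s|,|\tau|).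
\end{equation}

\begin{lemma}\label{lem:omega}
The set $\Omega=\{(z,s,\tau):x_\alpha(z,s,\tau)\in U'\}$ does not depend on $\alpha$. Let $\Omega^*$ be its component containing $(z^*,0,0)$. Then $x_\alpha(\Omega^*)\subset U$ for every $\alpha\ge2$, and $(z,1,\tau)\in\Omega^*$ for all $(z,\tau)\in M^*$.
\end{lemma}

\begin{proof}
At $x_\alpha(z,s,\tau)$ we have, since $\alpha\ge2$,
\[
q_1=s-z_2,\qquad q_\alpha=1-s-\ell_\tau(z),\qquad q_\gamma=1-z_2\quad(\gamma\ne1,\alpha).
\]
Indeed, $y$ can change only between $1$ and $2$ and between $\alpha$ and $\alpha+1$, we have $t_{\gamma+1}=0$ for all $\gamma\ne\alpha$, and $\ell_0(z)=z_2$. Moreover $p_\gamma$ equals $s(1-s)e^{-100z_1}$ for $2\le\gamma\le\alpha$ and $0$ for all other $\gamma\ge1$, and (U3) holds because $y_1=1$. Since $|1-z_2|>\frac9{10}>\delta$ when $|z_2|<\rho$, the set $\Omega$ is given by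
\[
z\in\Delta,\quad|\tau|<2,\quad|s(1-s)|<\varepsilon e^{100\operatorname{Re}z_1},\quad|s-z_2|>\delta,\quad|1-s-\ell_\tau(z)|>\delta,
\]
in which $\alpha$ does not occur. The set $x_\alpha(\Omega^*)$ is a connected subset of $U'$ containing $x^*$, so it lies in $U$.

\emph{Raising the plateau.} For $0\le s\le1$ the point $(z^*,s,0)$ lies in $\Omega$, because $s(1-s)\le\frac14<\varepsilon e^5$ and both $|s-\frac i{20}|$ and $|1-s-\frac i{20}|$ are at least $\frac1{20}>\delta$. Hence $(z^*,1,0)\in\Omega^*$.

\emph{The slice $s=1$.} When $s=1$ and $z\in\Delta$, the third condition reads $0<\varepsilon e^{100\operatorname{Re}z_1}$, the fourth holds since $|1-z_2|>\frac9{10}$, and the last is $|\ell_\tau(z)|>\delta$. So $(z,1,\tau)\in\Omega$ if and only if $(z,\tau)\in M$. Therefore $\{(z,1,\tau):(z,\tau)\in M^*\}$ is a connected subset of $\Omega$ that contains $(z^*,1,0)\in\Omega^*$, and it lies in $\Omega^*$.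
\end{proof}

\begin{proposition}\label{prop:G}
For every $f\in\mathcal H(U)$ there are an ordinal $\alpha_0(f)$ with $2\le\alpha_0(f)<\omega_1$ and a unique $G_f\in\mathcal H(\Delta)$ such that
\[
f(x_\alpha(z,1,\tau))=G_f(z)\qquad\text{for all }\alpha\ge\alpha_0(f)\text{ and all }(z,\tau)\in M^*.
\]
The function $G_f$ does not depend on the choice of $\alpha_0(f)$.
\end{proposition}

\begin{proof}
Choose $r>0$ with $B(x^*,r)\subset U$, and let $\alpha_0\ge2$ be an ordinal as in Lemma~\ref{lem:local} for $f$ and $B(x^*,r)$. For $\alpha\ge\alpha_0$ the function $\varphi_\alpha=f\circ x_\alpha$ is holomorphic on $\Omega^*$. Let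
\[
P=\{(z,s,\tau):|z-z^*|_\infty<r,\ |s|<r,\ |\tau|<r\}.
\]
By \eqref{eq:dist}, $x_\alpha(P)\subset B(x^*,r)\subset U'$, so $P\subset\Omega$. As $P$ is connected and contains $(z^*,0,0)$, we get $P\subset\Omega^*$. For $(z,s,\tau)\in P$ the points $x_\alpha(z,s,\tau)$ and $x_{\alpha_0}(z,s,0)$ both lie in $B(x^*,r)$ and coincide on $[0,\alpha_0]$. By Lemma~\ref{lem:local},
\[
\varphi_\alpha(z,s,\tau)=\varphi_{\alpha_0}(z,s,0)\qquad\text{on }P,\text{ for all }\alpha\ge\alpha_0 .
\]
So on $P$ the function $\varphi_\alpha$ depends neither on $\tau$ nor on $\alpha$. By the identity theorem on the connected open set $\Omega^*$,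
\[
\frac{\partial\varphi_\alpha}{\partial\tau}=0\quad\text{and}\quad\varphi_\alpha=\varphi_{\alpha_0}\qquad\text{on }\Omega^*.
\]
By Lemma~\ref{lem:omega}, $(z,\tau)\mapsto\varphi_\alpha(z,1,\tau)$ is a holomorphic function on $M^*$. It does not depend on $\alpha\ge\alpha_0$, and its derivative with respect to $\tau$ vanishes on $M^*$. Lemma~\ref{lem:hartogs} gives $G_f$ and its uniqueness. Two choices of $\alpha_0(f)$ lead to the same $G_f$, as one sees by comparing them at a common larger $\alpha$.
\end{proof}

The identity theorem plays an essential part here. At points of $x_\alpha(\Omega^*)$ far from $x^*$, Lemma~\ref{lem:local} gives an ordinal that may exceed $\alpha+1$. It is by analytic continuation along $\Omega^*$ that $f$ is still insensitive to $t_{\alpha+1}$ there.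

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Propositions~\ref{prop:doh} and~\ref{prop:nozero} give everything except that the ideal is proper. Suppose $z_1g_1+z_2g_2=1$ with $g_1,g_2\in\mathcal H(U)$, and let $\alpha\ge\max(\alpha_0(g_1),\alpha_0(g_2))$. Evaluate this identity at the points $x_\alpha(z,1,\tau)$ with $(z,\tau)\in M^*$. By Proposition~\ref{prop:G}, the functions $(z,\tau)\mapsto g_i(x_\alpha(z,1,\tau))$ in $\mathcal H(M^*)$ do not depend on $\tau$, and they solve \eqref{eq:bezout} for $z_1,z_2$ on $M^*$. This contradicts Corollary~\ref{cor:toy}.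
\end{proof}

\section{Complements}\label{sec:compl}

In this section we prove Theorem~\ref{thm:compl}.

\subsection*{(a) Principal ideals}
If $f$ is holomorphic and has no zero on an open set, then $1/f$ is holomorphic there and the ideal $(f)$ contains $1$. So if $(f)$ is proper, then $f$ has a zero, which is a common zero of $(f)$. Hence at least two generators are needed in a counterexample.

\subsection*{(b) A phantom point over the origin}
For $f\in\mathcal H(U)$ let $\chi(f)=G_f(0)$, with $G_f$ as in Proposition~\ref{prop:G}. Using a common $\alpha$ and uniqueness, we get $G_{f+g}=G_f+G_g$, $G_{fg}=G_fG_g$, and $G_c=c$ for constants $c$. So $\chi$ is a character. Since $z_i(x_\alpha(z,1,\tau))=z_i$, we have $G_{z_i}=z_i$ and $\chi(z_i)=0$. By Proposition~\ref{prop:nozero}, $\chi$ is not a point evaluation.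

\emph{Continuity for $\tau_\delta$.} Recall that a seminorm $p$ on $\mathcal H(U)$ is $\tau_\delta$-continuous if for every increasing countable open cover $(V_n)$ of $U$ there are $N$ and $c>0$ with $p(f)\le c\sup_{V_N}|f|$ for all $f\in\mathcal H(U)$. Let $(V_n)$ be such a cover. For $2\le\alpha<\omega_1$ let
\[
T_\alpha=\{x_\alpha(z,1,0):|z_1|=|z_2|=\tfrac1{20}\}.
\]
Here $z\in D_2$, so $(z,0)\in M^*$ by Lemma~\ref{lem:hartogs}, and $T_\alpha$ is a compact subset of $U$ by Lemma~\ref{lem:omega}. Hence $T_\alpha\subset V_{n}$ for some $n=n(\alpha)$. For some $N$ the set of $\alpha$ with $T_\alpha\subset V_N$ is uncountable, hence cofinal in $\omega_1$. Given $f$, choose such an $\alpha\ge\alpha_0(f)$. By Cauchy's formula for $G_f$ on the torus $|z_1|=|z_2|=\frac1{20}$,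
\[
|\chi(f)|=|G_f(0)|\le\sup_{T_\alpha}|f|\le\sup_{V_N}|f| .
\]
Since $N$ does not depend on $f$, this proves that $\chi$ is $\tau_\delta$-continuous.

\emph{Discontinuity for the compact-open topology.} Let $K\subset U$ be compact. It has a countable dense subset, so there is $\beta$ with $1\le\beta<\omega_1$ such that all $x\in K$ vanish on $(\beta,\omega_1)$. Then $y_{\beta+1}=0$ on $K$. But $y_{\beta+1}(x_\alpha(z,1,\tau))=1$ whenever $\alpha\ge\beta+1$, so $G_{y_{\beta+1}}=1$ and $\chi(y_{\beta+1})=1$. Hence no estimate $|\chi(f)|\le c\sup_K|f|$ holds.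

\subsection*{(c) Cohomology}
By Proposition~\ref{prop:nozero} the open sets $U_i=\{x\in U:z_i\ne0\}$, $i=1,2$, cover $U$. Suppose $H^1(U,\mathcal O)=0$. Since the first \v{C}ech cohomology group of a cover injects into $H^1(U,\mathcal O)$, there are $h_i\in\mathcal H(U_i)$ with
\[
\frac1{z_1z_2}=h_2-h_1\qquad\text{on }U_1\cap U_2 .
\]
Put
\[
g_1=\begin{cases}\frac1{z_1}+z_2h_1&\text{on }U_1,\\ z_2h_2&\text{on }U_2,\end{cases}\qquad
g_2=\begin{cases}-z_1h_1&\text{on }U_1,\\ \frac1{z_2}-z_1h_2&\text{on }U_2.\end{cases}
\]
On $U_1\cap U_2$ the two expressions for $g_1$ differ by $\frac1{z_1}-z_2(h_2-h_1)=0$, and those for $g_2$ by $z_1(h_2-h_1)-\frac1{z_2}=0$. So $g_1,g_2\in\mathcal H(U)$. On $U_1$ we have $z_1g_1+z_2g_2=1+z_1z_2h_1-z_1z_2h_1=1$, and on $U_2$ we have $z_1g_1+z_2g_2=z_1z_2h_2+1-z_1z_2h_2=1$. This contradicts Theorem~\ref{thm:main}.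

\subsection*{(d) Products}
Let $G$ be a Fr\'echet space. A boundary point of $U\times G$ has the form $(x_0,b)$ with $x_0\in\partial U$ and $b\in G$. With $f_{x_0}$ from the proof of Proposition~\ref{prop:doh}, the function $(x,b')\mapsto f_{x_0}(x)$ is holomorphic on $U\times G$ and tends to infinity in modulus at $(x_0,b)$. By Lemma~\ref{lem:criterion}, $U\times G$ is a domain of holomorphy in the Fr\'echet space $X\times G$. The functions $z_1,z_2$ have no common zero on $U\times G$. A relation $z_1g_1+z_2g_2=1$ on $U\times G$ would restrict to such a relation on $U\times\{0\}$, that is, on $U$, contradicting Theorem~\ref{thm:main}. So $z_1,z_2$ generate a proper ideal of $\mathcal H(U\times G)$ without common zeros. This completes the proof of Theorem~\ref{thm:compl}.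

\begin{thebibliography}{1}
\bibitem{report}
\emph{Ideals of Holomorphic Functions on Tsirelson's Space}, https://ime.unicamp.br/sites/default/files/pesquisa/relatorios/rp-1999-2.pdf
\end{thebibliography}

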